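
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cardinalities of simple algebras\\ in a variety generated by a finite algebra}


\begin{abstract}
Let $A$ be a finite algebra and suppose that, for some infinite cardinal $\lambda$, the variety $V(A)$ has no simple algebra of cardinality $\lambda$. It was conjectured that the simple algebras in $V(A)$ then have bounded finite size. We give two seven-element counterexamples. The first has eight basic operations; its variety has simple algebras of every finite size $\ge 2$ and of size $\aleph_0$, but no uncountable ones. The second has countably many operations; its variety has simple algebras of every finite size $\ge 2$ and no infinite ones. In both cases we determine all simple algebras with more than seven elements: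 in the first they are directed paths, in the second single tuples, turned into algebras by adding a zero. We also prove the part of the conjecture that follows from compactness.
\end{abstract}

\section{The question and the answer}

An \emph{algebra} is a nonempty set together with a set, possibly infinite, of finitary operations. For a finite algebra $A$ let $V(A)$ be the variety generated by $A$, the smallest class of similar algebras that contains $A$ and is closed under homomorphic images, subalgebras and Cartesian products. Its members are, up to isomorphism, the quotients $B/\theta$ of subalgebras $B\le A^T$ of powers of $A$. An algebra is \emph{simple} if it has more than one element and its only congruences are the identity and the total relation.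

The following conjecture comes from \cite{SFA}. It is Conjecture 33 with ``simple algebra'' everywhere replacing ``subdirectly irreducible algebra''.

\begin{conjecture}\label{conj}
Let $A$ be a finite algebra. If there is an infinite cardinal $\lambda$ such that $V(A)$ has no simple algebra of cardinality $\lambda$, then there is an integer $n$ such that every simple algebra in $V(A)$ has cardinality $<n$.
\end{conjecture}

In other words, either the sizes of the simple algebras in $V(A)$ are bounded by an integer, or simple algebras occur in every infinite cardinality. Both alternatives occur. For the two-element group the variety consists of the vector spaces over the two-element field, and the only simple one has two elements; Remark~\ref{rem:star} below gives a seven-element algebra whose variety has simple algebras of every cardinality $\ge2$.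

One reason to believe the conjecture is compactness. If simplicity could be expressed by first-order sentences inside $V(A)$, then from unboundedly large finite simple algebras an ultraproduct would produce an infinite one, and the L\"owenheim--Skolem theorems would move it to every infinite cardinality. But simplicity says that every two distinct elements generate the total congruence, and a pair is put into a generated congruence by a chain of polynomial images. Neither the length of the chain nor the terms used in it are bounded in advance. A counterexample therefore has to contain simple algebras for which no finite list of lengths and terms suffices, and it must avoid simple algebras of some infinite cardinality altogether. The second requirement is the harder one, because a variety contains very many algebras besides those one has in mind. We show that both can be met.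

\begin{theoremA}
There is a $7$-element algebra $A_{\mathrm I}$ with finitely many operations such that $V(A_{\mathrm I})$ has simple algebras of every finite cardinality $\ge 2$ and of cardinality $\aleph_0$, but none of uncountable cardinality. Up to isomorphism, its simple algebras with more than $7$ elements are: exactly one of each finite size $\ge 8$, and exactly three infinite ones, all countable.
\end{theoremA}

\begin{theoremB}
There is a $7$-element algebra $A_{\mathrm{II}}$ with countably many operations such that $V(A_{\mathrm{II}})$ has simple algebras of every finite cardinality $\ge 2$ (exactly one of each size $\ge 8$ up to isomorphism), but no infinite simple algebra.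
\end{theoremB}

\begin{corollary}
Conjecture~\ref{conj} is false: Theorem A refutes it with any uncountable $\lambda$, in a finite language, and Theorem B refutes it with any infinite $\lambda$.
\end{corollary}

What compactness does give is the following.

\begin{theoremC}
Let $A$ be any finite algebra.
\begin{enumerate}
\item[(1)] If $V(A)$ has a simple algebra of infinite cardinality $\kappa$, then it has simple algebras of every infinite cardinality $\le\kappa$.
\item[(2)] If the class of simple members of $V(A)$ is closed under ultraproducts (for instance, if $V(A)$ has first-order definable principal congruences), then Conjecture~\ref{conj} holds for $A$.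
\end{enumerate}
\end{theoremC}

By (1), the infinite cardinalities of simple algebras in $V(A)$ form an initial segment of the infinite cardinals. The conjecture asserted that, when there is no finite bound, this segment is everything. Theorem A realizes the segment $\{\aleph_0\}$, and Theorem B realizes the empty one.

The technique adapts ideas of R.~McKenzie~\cite{McK}. The proofs are self-contained except for standard facts: Maltsev's description of generated congruences, J\'onsson's lemma, the L\"owenheim--Skolem theorem and basic properties of ultraproducts.

Section~\ref{sec:compact} proves Theorem C. Section~\ref{sec:idea} explains the idea behind Theorem A on a three-vertex path. Section~\ref{sec:constr} gives the general construction and shows how simple algebras are realized in the variety. Section~\ref{sec:structure} determines the form of every simple algebra with more than seven elements. Sections~\ref{sec:A} and~\ref{sec:B} prove Theorems A and B.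

\section{What compactness gives}\label{sec:compact}

A \emph{unary polynomial} of an algebra $S$ is a map $f(x)=t(x,s_1,\dots,s_k)$ with $t$ a term and $s_1,\dots,s_k\in S$. We write $\mathrm{Cg}^S(p,q)$ for the least congruence of $S$ containing $(p,q)$. We use Maltsev's description throughout: $(g,h)\in \mathrm{Cg}^S(p,q)$ if and only if there are elements $g=e_0,e_1,\dots,e_k=h$ of $S$ and unary polynomials $f_0,\dots,f_{k-1}$ with
\[
\{e_l,e_{l+1}\}=\{f_l(p),f_l(q)\}\qquad(0\le l<k).
\]
We call this a \emph{Maltsev chain} from $g$ to $h$ built from $(p,q)$. An algebra $S$ with more than one element is simple if and only if for all $p\ne q$ and all $g,h$ in $S$ there is such a chain.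

\begin{proof}[Proof of Theorem C]
\emph{Reduction to a countable language.} A finite set carries only finitely many $n$-ary operations for each $n$, and two operation symbols with the same interpretation in $A$ have the same interpretation in every member of $V(A)$. Keeping one symbol for each interpretation, we pass to a countable sublanguage without changing subalgebras, congruences or ultraproducts of members of $V(A)$.

\emph{Elementary substructures.} Let $S\in V(A)$ be simple and let $S_0\preceq S$ be an elementary substructure with more than one element. Then $S_0$ is simple. Indeed, let $p\ne q$ and $g,h$ be in $S_0$. In $S$ there is a Maltsev chain from $g$ to $h$ built from $(p,q)$. Fix its length, the terms it uses and the order in each pair. That a chain of this shape exists, with the parameters and the intermediate elements existentially quantified, is a first-order formula true in $S$ at $(p,q,g,h)$. It is then true in $S_0$, so $(g,h)\in\mathrm{Cg}^{S_0}(p,q)$.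

(1) If $S$ is simple of infinite cardinality $\kappa$, the downward L\"owenheim--Skolem theorem in the countable language gives elementary substructures of $S$ of every infinite cardinality $\le\kappa$. They are simple and belong to $V(A)$.

(2) Suppose that ultraproducts of simple members are simple and that no integer bounds the sizes of the simple members. Then there is an infinite simple member: either one is given, or there are finite simple members of strictly increasing sizes, and a nonprincipal ultraproduct of these is infinite and simple. Ultrapowers of an infinite simple member are simple and can be made arbitrarily large. By (1), $V(A)$ has simple algebras of every infinite cardinality, so the hypothesis of Conjecture~\ref{conj} fails. Hence the conjecture holds for $A$.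

For the example in parentheses, suppose that a first-order formula $\varphi(x,y,z,w)$ expresses $(z,w)\in\mathrm{Cg}(x,y)$ in every member of $V(A)$. Then the simple members are axiomatized within $V(A)$ by $\exists x\exists y\,(x\ne y)$ and $\forall x,y,z,w\,(x\ne y\to\varphi(x,y,z,w))$. A variety is closed under ultraproducts, and so is any class defined inside it by first-order sentences.
\end{proof}

A counterexample thus needs simple algebras with an ultraproduct that is not simple.

\section{The idea: paths}\label{sec:idea}

\paragraph{Paths are simple.}
Let $(X,\to)$ be a nonempty digraph. On $X\cup\{0\}$ put the \emph{flat meet}, $x\wedge x=x$ and $x\wedge y=0$ for $x\ne y$, together with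
\[
F_1(x,y)=x,\quad F_2(x,y)=y\quad\text{if }x\to y,\qquad F_1(x,y)=F_2(x,y)=0\quad\text{otherwise.}
\]
Suppose a congruence $\psi$ identifies $p\neq 0$ with some $q\ne p$. Meeting with $p$ gives $p\mathrel\psi 0$. If $p\to y$, then $y=F_2(p,y)\mathrel\psi F_2(0,y)=0$, and if $y\to p$, then $y=F_1(y,p)\mathrel\psi F_1(y,0)=0$. So collapse spreads along edges, in both directions, one edge at a time. If the digraph is connected (as an undirected graph), everything collapses and the algebra is simple.

Connected digraphs can be large, but a connected digraph in which every vertex has in-degree and out-degree at most $1$ is a path or a cycle, and hence countable. This is the size barrier we want. We look for a finite algebra such that all paths occur in its variety in this way and no other large simple algebras do.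

\paragraph{Long paths inside powers of a small algebra.}
How can a fixed finite algebra produce arbitrarily long paths? We let each coordinate of a power watch one point of the path. Use three letters $a,b,c$, read as ``before'', ``at'' and ``after'' the point being watched. Walking along the path, the observer of a point sees a word in which $b$ occurs once, preceded only by $a$'s and followed only by $c$'s. The allowed transitions are
\begin{equation}\label{eq:E}
E=\{(a,a),\,(a,b),\,(b,c),\,(c,c)\}.
\end{equation}

\begin{example}\label{ex:three}
Take three coordinates and the rows
\[
\begin{array}{c|ccc}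
 & t=1& t=2& t=3\\ \hline
x_1& b&a&a\\
x_2& c&b&a\\
x_3& c&c&b
\end{array}
\]
Declare $x\to y$ if $(x(t),y(t))\in E$ for every $t$. Then $x_1\to x_2$, since the three pairs are $(b,c),(a,b),(a,a)$; and $x_2\to x_3$, since they are $(c,c),(b,c),(a,b)$. No other pair is an edge. A loop at $x_i$ fails at $t=i$ with the pair $(b,b)$. The reversed pairs fail: $(x_2,x_1)$ at $t=2$, $(x_3,x_2)$ and $(x_3,x_1)$ at $t=3$, always with the pair $(b,a)$. Finally $(x_1,x_3)$ fails at $t=2$ with the pair $(a,c)$, because the observer of $x_2$ notices that $x_2$ has been skipped.

Now interpret $F_1,F_2$ on $\{0,a,b,c\}$ using $E$, let $\wedge$ be the flat meet there, and work in the third power, coordinate by coordinate. Let $N$ be the set of triples with at least one entry $0$. Applied to $x_1,x_2,x_3$, the operations $\wedge,F_1,F_2$ return one of these elements or something in $N$; applied with an argument in $N$, they return something in $N$. So $\{x_1,x_2,x_3\}\cup N$ is a subalgebra, and collapsing $N$ to a single element $0$ gives the algebra of the path $x_1\to x_2\to x_3$.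
\end{example}

\paragraph{What has to be prevented.}
The same recipe produces stars. Let $X$ be any subset of $\{a,b\}^T$ that contains the constant $a$. Since $(a,a),(a,b)\in E$, the constant $a$ has an edge to every element of $X$, so $X$ is connected and its algebra is simple. Here $X$ may have any nonzero cardinality.

We must therefore force the in- and out-degrees to be at most $1$. We cannot impose the rule ``$x\to y$ and $x\to y'$ imply $y=y'$'' directly, because it fails already in the generating algebra, where $a\to a$ and $a\to b$. What we can do is record a violation. Double the alphabet by letters $\bar a,\bar b,\bar c$, and let an operation $C$, applied to two edges $(x,y)$ and $(x,y')$ with the same first vertex, return $x$ if $y=y'$ and $\bar x$ if not. (Returning $0$ instead of $\bar x$ would be useless: $C$, as an operation on two edges $(x,y)$ and $(x',y')$, would then be the term $F_1(x\wedge x',y\wedge y')$, which is compatible with any degrees.)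

Two further operations punish recorded violations. On coordinates where two elements $u,v$ are bars of each other, an operation $M(u,v,\cdot,\cdot,\cdot)$ supplies terms that force congruence distributivity, and then a simple algebra has at most seven elements. An operation $J$ ties the outcome of $C$ to $M$: where $M$ vanishes identically, $J$ no longer distinguishes $x$ from $\bar x$, and the outcome of $C$ has to be $x$, so that there was no violation.

\section{The construction}\label{sec:constr}

\subsection{The algebras}

Let $P=\{a,b,c\}$, $\bar P=\{\bar a,\bar b,\bar c\}$ and $A=\{0\}\cup P\cup\bar P$, seven elements. The bar denotes the involution $p\leftrightarrow\bar p$ on $A\setminus\{0\}$; an equation $u=\bar v$ always includes that $u,v\ne0$.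

The data of the construction are as follows: a set $L$ of symbols; for each $r\in L$ an arity $n_r\ge1$ and a relation $E_r\subseteq P^{n_r}$; and a set $D$ of pairs of slots, where a \emph{slot} is a pair $(r,i)$ with $r\in L$ and $1\le i\le n_r$. For tuples $\mathbf x,\mathbf y$ the entries are denoted $x_i,y_j$. The algebra $A(L,D)$ has universe $A$ and the following operations.
\begin{itemize}
\item The constant $0$ and the flat meet $\wedge$: $x\wedge x=x$, and $x\wedge y=0$ if $x\ne y$.
\item $J(x,y,z)=\begin{cases} x\wedge z&\text{if }x=y,\\ x&\text{if }x=\bar y,\\ 0&\text{otherwise.}\end{cases}$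
\item $M(u,v,x,y,z)=\begin{cases}(x\wedge y)\vee(x\wedge z)&\text{if }u=\bar v,\\ 0&\text{otherwise.}\end{cases}$\\ The join exists, because both terms lie in $\{0,x\}$.
\item For each slot $(r,i)$: $F_{r,i}(\mathbf x)=\begin{cases}x_i&\text{if }\mathbf x\in E_r,\\0&\text{otherwise.}\end{cases}$
\item For each $(\sigma,\tau)\in D$, with $\sigma=(r,i)$ and $\tau=(s,j)$, the \emph{collision operation}
\[
C_{\sigma,\tau}(\mathbf x,\mathbf y)=
\begin{cases}
x_i&\text{if }\mathbf x\in E_r,\ \mathbf y\in E_s,\ x_i=y_j,\ \text{and }\sigma=\tau,\ \mathbf x=\mathbf y,\\
\overline{x_i}&\text{if }\mathbf x\in E_r,\ \mathbf y\in E_s,\ x_i=y_j,\ \text{but not both }\sigma=\tau\text{ and }\mathbf x=\mathbf y,\\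
0&\text{otherwise,}
\end{cases}
\]
where $\mathbf x$ has length $n_r$ and $\mathbf y$ has length $n_s$.
\end{itemize}
In members of $V(A(L,D))$, $\wedge$ is a semilattice operation with order $x\le y\iff x\wedge y=x$ and least element $0$.

\medskip\noindent
\emph{The algebra $A_{\mathrm I}$.} $L=\{e\}$, $n_e=2$, $E_e=E$ as in \eqref{eq:E}, and $D=\{((e,1),(e,1)),\,((e,2),(e,2))\}$. It has eight operations: $0,\wedge,J,M$, two $F$'s and two $C$'s.

\medskip\noindent
\emph{The algebra $A_{\mathrm{II}}$.} $L=\{1,2,3,\dots\}$, $n_m=m$, $E_m=\{a^{k-1}b\,c^{m-k}:1\le k\le m\}$ (words read as $m$-tuples), and $D$ is the set of all pairs of slots.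

\medskip
In $A_{\mathrm I}$ the words $a\cdots abc\cdots c$ are checked one transition at a time, and in $A_{\mathrm{II}}$ a whole word is checked at once. The choice of $D$ matches this. In a path a vertex may be the head of one edge and the tail of another, so in $A_{\mathrm I}$ we compare heads only with heads and tails only with tails. In $A_{\mathrm{II}}$ we forbid every coincidence between entries of tuples.

For the rest of this section and the next, fix the data, and put $A=A(L,D)$ and $V=V(A)$.

\subsection{Structures and their flat algebras}

\begin{definition}\label{def:flat}
An \emph{$L$-structure} $G=(X;(R_r)_{r\in L})$ is a nonempty set $X$ with relations $R_r\subseteq X^{n_r}$. It is \emph{connected} if the graph on $X$ that joins two elements occurring in a common tuple of some $R_r$ is connected. It is \emph{$D$-separated} if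
\[
\begin{gathered}
(\sigma,\tau)\in D,\quad \sigma=(r,i),\quad \tau=(s,j),\quad \mathbf x\in R_r,\quad \mathbf y\in R_s,\quad x_i=y_j\\
\text{imply}\quad \sigma=\tau\ \text{ and }\ \mathbf x=\mathbf y.
\end{gathered}
\]
The \emph{flat algebra} $G^\flat$ of an $L$-structure $G$ has universe $X\cup\{0\}$ (with $0\notin X$) and the operations $0$, the flat meet $\wedge$, and
\begin{gather*}
M\equiv 0,\qquad J(x,y,z)=x\wedge y\wedge z,\\
F_{r,i}(\mathbf x)=x_i\ \text{ if }\mathbf x\in R_r,\qquad F_{r,i}(\mathbf x)=0\ \text{ otherwise},\\
C_{\sigma,\tau}(\mathbf x,\mathbf y)=x_i\ \text{ if }\sigma=\tau\text{ and }\mathbf x=\mathbf y\in R_r,\qquad C_{\sigma,\tau}(\mathbf x,\mathbf y)=0\ \text{ otherwise},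
\end{gather*}
where $\sigma=(r,i)$ and $\tau=(s,j)$.
\end{definition}

\begin{lemma}\label{lem:flat}
Let $G,H$ be $L$-structures.
\begin{enumerate}
\item[(i)] $G^\flat$ is simple if and only if $G$ is connected.
\item[(ii)] $G^\flat\cong H^\flat$ if and only if $G\cong H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $G$ be connected and let $\psi$ be a congruence of $G^\flat$ with $(p,q)\in\psi$, $p\ne q$, $p\ne0$. Meeting with $p$ gives $(p,0)\in\psi$. If $\mathbf x\in R_r$ and $x_k\mathrel\psi0$, then replacing $x_k$ by $0$ in $F_{r,i}(\mathbf x)=x_i$ gives $x_i\mathrel\psi0$, for every $i$. By connectedness every element is $\psi$-related to $0$, so $\psi$ is total. As $X\ne\emptyset$, the algebra has more than one element and is simple.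

Conversely, suppose that $G$ is not connected. Let $K\ne X$ be a connected component, and put $I=\{0\}\cup(X\setminus K)$. Every operation of positive arity takes a nonzero value only if all its arguments are nonzero and lie, together with the value, in a single component. For $\wedge$ and $J$ all arguments and the value coincide; for $F_{r,i}$ and $C_{\sigma,\sigma}$ they are entries of one tuple of $R_r$; $M$ and the $C_{\sigma,\tau}$ with $\sigma\ne\tau$ have no nonzero values. So if some argument lies in $I$, the value lies in $I$. Hence $I^2\cup\mathrm{id}$ is a congruence: if two related argument tuples differ at some place, both have an entry in $I$ there, and both values lie in $I$. It is not the identity, since $I$ contains $0$ and an element of $X\setminus K$, and it is not total, since $K\ne\emptyset$. So $G^\flat$ is not simple.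

(ii) An isomorphism $G\to H$, extended by $0\mapsto0$, is an isomorphism of the flat algebras. An isomorphism $G^\flat\to H^\flat$ preserves $0$ and the relations $R_r=\{\mathbf x:F_{r,1}(\mathbf x)\ne0\}$.
\end{proof}

\subsection{Realization}

For a nonempty set $T$ and $\emptyset\ne X\subseteq P^T$ let $G_X$ be the $L$-structure on $X$ with relations
\[
R^X_r=\{\mathbf x\in X^{n_r}:\ \mathbf x(t)\in E_r\ \text{for all }t\in T\},\qquad \mathbf x(t)=(x_1(t),\dots,x_{n_r}(t)).
\]

\begin{proposition}\label{prop:real}
If $G_X$ is $D$-separated and connected, then $G_X^\flat$ is, up to isomorphism, a simple algebra in $V$.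
\end{proposition}

\begin{proof}
As in Example~\ref{ex:three}, let $N=\{g\in A^T:g(t)=0\text{ for some }t\}$ and $B=X\cup N$. We determine when an operation, applied to arguments from $B$, has its value outside $N$, that is, nonzero in every coordinate.
\begin{itemize}
\item The constant $0$ lies in $N$. A meet $x\wedge y$ is outside $N$ exactly when $x=y\in X$, and the value is then $x$.
\item $J(x,y,z)\notin N$ requires $x(t)\ne0$ and $y(t)\in\{x(t),\overline{x(t)}\}$ for all $t$. So $x,y\notin N$, hence $x,y\in X\subseteq P^T$, and since $y(t)\in P$ we get $y=x$. The value is then $x\wedge z$, which is outside $N$ exactly when $z=x$, and then it equals $x$.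
\item $M(u,v,x,y,z)\notin N$ would require $u(t)=\overline{v(t)}$ for all $t$. Then $u,v\in X\subseteq P^T$, which is impossible because $\bar P\cap P=\emptyset$. So $M$ always takes its value in $N$.
\item $F_{r,i}(\mathbf x)\notin N$ means $\mathbf x(t)\in E_r$ for all $t$. Then no $x_k$ lies in $N$, so this happens exactly when $\mathbf x\in R_r^X$, and the value is $x_i$.
\item $C_{\sigma,\tau}(\mathbf x,\mathbf y)\notin N$ means that $\mathbf x(t)\in E_r$, $\mathbf y(t)\in E_s$ and $x_i(t)=y_j(t)$ for all $t$, that is, $\mathbf x\in R_r^X$, $\mathbf y\in R_s^X$ and $x_i=y_j$. By $D$-separation $\sigma=\tau$ and $\mathbf x=\mathbf y$, and then the value is $x_i$. Conversely, if $\sigma=\tau$ and $\mathbf x=\mathbf y\in R^X_r$, the value is $x_i\notin N$.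
\end{itemize}
So $B$ is a subalgebra of $A^T$, and every operation with an argument in $N$ has its value in $N$. Hence $N^2\cup\mathrm{id}_B$ is a congruence, and the list shows that the quotient, with $N$ as its zero, is $G_X^\flat$. It is simple by Lemma~\ref{lem:flat}(i).
\end{proof}

$D$-separation was used only for $C_{\sigma,\tau}$. Without it $C_{\sigma,\tau}$ may take values in $A^T$ that lie neither in $X$ nor in $N$. For the data of $A_{\mathrm I}$, for instance, take a star with center the constant $a$ and two leaves $y\ne y'$. Then $C_{(e,1),(e,1)}$ applied to the two edges is the tuple with entry $a$ where $y,y'$ agree and $\bar a$ where they differ.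

\begin{remark}\label{rem:star}
The collision operations cannot be omitted. Take the data of $A_{\mathrm I}$ but with $D=\emptyset$. Then $D$-separation is vacuous, and the stars of Section~\ref{sec:idea}, with $X\subseteq\{a,b\}^T$ containing the constant $a$, give simple algebras of every cardinality $\ge2$ by Proposition~\ref{prop:real}.
\end{remark}

\section{All large simple algebras are flat algebras of structures}\label{sec:structure}

We now go in the other direction and prove that a simple $S\in V$ with $|S|>7$ is $G^\flat$ for a connected, $D$-separated $G$. We show first that the meet of $S$ is flat, then that $M$ is identically $0$ on $S$, and finally that this makes the bars invisible. Identities are verified in $A$ and then hold in $S$.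

\subsection{Flatness}

\begin{lemma}\label{lem:meet}
If $S\in V$ is simple, then $x\wedge y=0$ for all $x\ne y$ in $S$.
\end{lemma}

\begin{proof}
For every term $t$, the identity
\[
t(x\wedge y,\mathbf w)\wedge(x\wedge y)\approx t(x,\mathbf w)\wedge(x\wedge y)
\]
holds in $A$: if $x\wedge y=0$, both sides are $0$; otherwise $x=y=x\wedge y$. Hence if $q\le p$ in $S$, then $f(q)\wedge q=f(p)\wedge q$ for every unary polynomial $f$ of $S$.

Suppose $0<q<p$ in $S$. As $S$ is simple, there is a Maltsev chain $q=e_0,\dots,e_k=0$ built from $(p,q)$. By the previous paragraph $e_l\wedge q=e_{l+1}\wedge q$ for all $l$, so $q=e_0\wedge q=e_k\wedge q=0$, a contradiction. So there are no $0<q<p$ in $S$. If now $w=x\wedge y\ne0$, then $0<w\le x$ and $0<w\le y$ force $w=x$ and $w=y$.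
\end{proof}

Thus in a simple $S\in V$, an inequality $x\le y$ means $x=0$ or $x=y$. We call this \emph{flatness}.

\subsection{An algebra that sees a barred pair is small}

Let $S=B/\theta$ with $B\le A^T$. For $p\in B$ let $T_p=\{t\in T:p(t)\ne0\}$ be its support. A nonzero element of a simple quotient already controls the quotient on its support:

\begin{lemma}\label{lem:support}
Let $S=B/\theta$ be simple with $B\le A^T$, and let $p\in B$ with $(p,0)\notin\theta$. If $g,h\in B$ agree on $T_p$, then $(g,h)\in\theta$.
\end{lemma}

\begin{proof}
Let $f$ be a unary polynomial of $B$. It acts coordinatewise, so $f(g)$ and $f(h)$ agree on $T_p$, and off $T_p$ the meet with $p$ is $0$. Hence $f(g)\wedge p=f(h)\wedge p$. Suppose $(g,h)\notin\theta$. By simplicity there is in $S$ a Maltsev chain from $p/\theta$ to $0/\theta$ built from $(g/\theta,h/\theta)$. Each polynomial of $S$ used in it is induced by one of $B$, so meeting the chain with $p/\theta$ makes it constant. Therefore $p/\theta=0/\theta$, a contradiction.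
\end{proof}

In $A$ the value $M(u,v,p,0,p)$ is $p$ if $u=\bar v$, and $0$ otherwise. If $M(u,v,p,0,p)=p\ne0$ in $S$, we may say that $S$ sees the barred pair $u,v$. On the coordinates where $u=\bar v$, the operation $M(u,v,\cdot,\cdot,\cdot)$ becomes $(x\wedge y)\vee(x\wedge z)$, which forces congruence distributivity, and the simple algebras are then controlled by J\'onsson's lemma.

We recall these facts. A variety is \emph{congruence distributive} if the congruence lattices of its members are distributive. This holds if there are ternary terms $t_0,\dots,t_n$ with $t_0=x$, $t_n=z$, $t_i(x,y,x)\approx x$ for all $i$, $t_i(x,x,z)\approx t_{i+1}(x,x,z)$ for even $i<n$, and $t_i(x,z,z)\approx t_{i+1}(x,z,z)$ for odd $i<n$. \emph{J\'onsson's lemma} says that if a class $\mathcal K$ generates a congruence distributive variety, then every subdirectly irreducible member of that variety (one with a least non-identity congruence) is a quotient of a subalgebra of an ultraproduct of members of $\mathcal K$. Simple algebras are subdirectly irreducible.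

\begin{lemma}\label{lem:small}
Let $S\in V$ be simple, and let $u,v,p\in S$ with $p\ne0$ and $M(u,v,p,0,p)=p$. Then $|S|\le7$.
\end{lemma}

\begin{proof}
Write $S=B/\theta$ with $B\le A^T$ and lift $u,v,p$ to elements of $B$ with the same names. Put $p'=M(u,v,p,0,p)\in B$. Then $p'\mathrel\theta p$, so $(p',0)\notin\theta$, and $p'$ vanishes off
\[
T_1=\{t\in T:u(t)=\overline{v(t)}\}.
\]
By Lemma~\ref{lem:support} applied to $p'$, elements of $B$ that agree on $T_1$ are $\theta$-related. Since $|S|>1$, this gives $T_1\ne\emptyset$, and it shows that $S$ is a quotient of the projection $B_1\le A^{T_1}$ of $B$.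

Add to the language two constants, interpreted as $u|_{T_1},v|_{T_1}$ in $B_1$, as $u/\theta,v/\theta$ in $S$, and as $u(t),v(t)$ in the factor with index $t\in T_1$; call the expanded factor $A^{(t)}$. The expanded $S$ is a quotient of the expanded $B_1$, which is a subalgebra of $\prod_{t\in T_1}A^{(t)}$. Expanding by constants does not change congruences, so the expanded $S$ is simple.

Using the constants we have the term $d(x,y,z)=M(u,v,x,y,z)$, which equals $(x\wedge y)\vee(x\wedge z)$ in every $A^{(t)}$, $t\in T_1$. Put
\[
t_0=x,\quad t_1=d(x,y,z),\quad t_2=x\wedge z,\quad t_3=d(z,y,x),\quad t_4=z.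
\]
In every $A^{(t)}$ we have $t_i(x,y,x)=x$ for all $i$, since $d(x,y,x)=(x\wedge y)\vee x=x$, and
\begin{align*}
t_0(x,x,z)&=x=x\vee(x\wedge z)=t_1(x,x,z), & t_1(x,z,z)&=x\wedge z=t_2(x,z,z),\\
t_2(x,x,z)&=x\wedge z=d(z,x,x)=t_3(x,x,z), & t_3(x,z,z)&=d(z,z,x)=z=t_4(x,z,z).
\end{align*}
So the algebras $A^{(t)}$, $t\in T_1$, generate a congruence distributive variety, and by J\'onsson's lemma the expanded $S$ is a quotient of a subalgebra of an ultraproduct of them. There are only finitely many different $A^{(t)}$, as each is determined by the pair $(u(t),v(t))$, so one of them occurs at all indices of a set in the ultrafilter. The ultraproduct is then isomorphic to an ultrapower of this finite algebra, and hence to the algebra itself. Therefore $|S|\le|A|=7$.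
\end{proof}

\begin{remark}
The bound $7$ is attained, by $A$ itself. If a congruence $\psi$ of $A$ identifies $p\ne0$ with some $q\ne p$, then $p\mathrel\psi p\wedge q=0$, and $x=M(p,\bar p,x,0,x)\mathrel\psi M(0,\bar p,x,0,x)=0$ for all $x\in A$. So $A$ is simple, and it is not the flat algebra of an $L$-structure, as $M\not\equiv0$ on $A$.
\end{remark}

\subsection{Large simple algebras do not see bars}

\begin{lemma}\label{lem:bars}
Let $S\in V$ be simple with $|S|>7$.
\begin{enumerate}
\item[(i)] $M\equiv0$ and $J(x,y,z)=x\wedge y\wedge z$ on $S$.
\item[(ii)] Let $z,u$ be terms such that, under every assignment of the variables in $A$, $u=z$ or $u=\bar z$. Then $S\models u\approx z$.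
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In $A$ we have $M(u,v,p,0,p)\le p$. By flatness the value in $S$ is $0$ or $p$, and by Lemma~\ref{lem:small} it is not $p$ unless $p=0$. So $M(u,v,p,0,p)=0$ for all $u,v,p\in S$. In $A$ we have $M(u,v,x,y,z)\le M(u,v,x,0,x)$, because for $u=\bar v$ the left side lies in $\{0,x\}$ and the right side is $x$, while otherwise both sides are $0$. Hence $M\equiv0$ on $S$.

For $J$ we use the identities
\[
J(x,y,z)\le J(x,y,x),\qquad J(x,y,x)\approx J(x,y,x\wedge y),\qquad J(x,y,0)\approx M(x,y,x,0,x).
\]
In $A$, for $x=y$ the first reads $x\wedge z\le x$, the second $x=x$, and the third $0=0$ (no element satisfies $x=\bar x$). For $x=\bar y$ all the terms equal $x$. In the remaining cases all are $0$. Now let $x\ne y$ in $S$. Then $x\wedge y=0$, and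
\[
J(x,y,z)\le J(x,y,x)=J(x,y,0)=M(x,y,x,0,x)=0=x\wedge y\wedge z.
\]
For $x=y$ the identity $J(x,x,z)\approx x\wedge z$ gives the claim.

(ii) Under the assumption on $z$ and $u$,
\[
A\models J(z,u,z\wedge u)\approx z\qquad\text{and}\qquad A\models J(u,z,z\wedge u)\approx u .
\]
Indeed, if $u=z$, both left sides are $z\wedge z=z$; if $u=\bar z$, they are $z$ and $u$ by the second case in the definition of $J$. In $S$ both left sides equal $z\wedge u$, by (i). So $z=z\wedge u=u$ in $S$.
\end{proof}

\begin{proposition}\label{prop:structure}
Let $S\in V$ be simple with $|S|>7$. Then $S=G^\flat$ for an $L$-structure $G$ on $S\setminus\{0\}$ that is connected and $D$-separated.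
\end{proposition}

\begin{proof}
\emph{The meet, $M$ and $J$.} These are as in Definition~\ref{def:flat}, by Lemmas~\ref{lem:meet} and~\ref{lem:bars}(i).

\emph{The relations.} In $A$ we have: $F_{r,i}(\mathbf x)\le x_i$; $F_{r,i}(\mathbf x)=0$ if some $x_k$ is $0$, because $E_r\subseteq P^{n_r}$; and
\[
F_{r,i}(F_{r,1}(\mathbf x),\dots,F_{r,n_r}(\mathbf x))\approx F_{r,i}(\mathbf x).
\]
For the last, if $\mathbf x\in E_r$, then $F_{r,k}(\mathbf x)=x_k$ for all $k$, and otherwise both sides are $0$. These three facts are identities, so they hold in $S$. Let $\mathbf x$ be a tuple in $S$ with $F_{r,i}(\mathbf x)\ne0$ for one $i$. The last two facts give $F_{r,k}(\mathbf x)\neq0$ for all $k$, and then the first and flatness give $F_{r,k}(\mathbf x)=x_k$ for all $k$. So with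
\[
R_r=\{\mathbf x\in S^{n_r}:F_{r,1}(\mathbf x)\ne0\}\subseteq(S\setminus\{0\})^{n_r}
\]
the operations $F_{r,i}$ are as in Definition~\ref{def:flat}. Let $G=(S\setminus\{0\};(R_r)_{r\in L})$.

\emph{Collisions.} Let $(\sigma,\tau)\in D$, $\sigma=(r,i)$, $\tau=(s,j)$, and consider the terms
\[
z=F_{r,i}(\mathbf x)\wedge F_{s,j}(\mathbf y),\qquad u=C_{\sigma,\tau}(\mathbf x,\mathbf y).
\]
In $A$, if $\mathbf x\in E_r$, $\mathbf y\in E_s$ and $x_i=y_j$, then $z=x_i$ and $u\in\{z,\bar z\}$; otherwise $z=0=u$. So Lemma~\ref{lem:bars}(ii) applies, and on $S$
\begin{equation}\label{eq:C}
C_{\sigma,\tau}(\mathbf x,\mathbf y)=F_{r,i}(\mathbf x)\wedge F_{s,j}(\mathbf y).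
\end{equation}

\emph{$D$-separation.} Let $\mathbf x\in R_r$, $\mathbf y\in R_s$ and $x_i=y_j$ in $S$. Then $z=x_i\ne0$, and $z\wedge u=z\ne0$ by \eqref{eq:C}. If $\sigma\ne\tau$, then in $A$ the value $u$ is $\bar z$ or $0$, so $A\models z\wedge u\approx0$, a contradiction. So $\sigma=\tau$. In this case
\[
A\models z\wedge u\approx F_{r,i}(x_1\wedge y_1,\dots,x_{n_r}\wedge y_{n_r}).
\]
For $\mathbf x=\mathbf y\in E_r$ both sides are $x_i$. For $\mathbf x=\mathbf y\notin E_r$ both are $0$. For $\mathbf x\ne\mathbf y$ some $x_k\wedge y_k$ is $0$, so the right side is $0$, and $u$ is $0$ or $\bar z$, so the left side is $0$. Hence in $S$ the element $F_{r,i}(x_1\wedge y_1,\dots,x_{n_r}\wedge y_{n_r})=z$ is nonzero, so $x_k\wedge y_k\ne0$ for all $k$, and flatness gives $\mathbf x=\mathbf y$.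

\emph{The operations $C_{\sigma,\tau}$.} By \eqref{eq:C}, $C_{\sigma,\tau}(\mathbf x,\mathbf y)$ is $x_i$ if $\mathbf x\in R_r$, $\mathbf y\in R_s$ and $x_i=y_j$, and it is $0$ otherwise. By $D$-separation the first case is exactly $\sigma=\tau$ and $\mathbf x=\mathbf y\in R_r$, as Definition~\ref{def:flat} requires.

So $S=G^\flat$. As $S$ is simple, $G$ is connected by Lemma~\ref{lem:flat}(i).
\end{proof}

Proposition~\ref{prop:structure} does not say that every connected $D$-separated structure $G$ has its algebra $G^\flat$ in $V$, and this can fail, since $V$ may satisfy further identities. For $A_{\mathrm I}$ it fails for directed cycles with at least two vertices; excluding these is part of the proof of Theorem A.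

\section{Proof of Theorem A: paths}\label{sec:A}

Let $A=A_{\mathrm I}$, and write $F_1,F_2$ for $F_{e,1},F_{e,2}$. An $L$-structure is now a digraph (loops allowed), and being $D$-separated means that all out-degrees (from the pair $((e,1),(e,1))$) and all in-degrees (from the pair $((e,2),(e,2))$) are at most $1$.

\paragraph{Paths occur.}
For $i\in\mathbb Z$ define $x_i\in P^{\mathbb Z}$ by
\begin{equation}\label{eq:xi}
x_i(t)=\begin{cases}a&\text{if }i<t,\\ b&\text{if }i=t,\\ c&\text{if }i>t.\end{cases}
\end{equation}
For a nonempty interval $I\subseteq\mathbb Z$ let $X_I=\{x_i:i\in I\}$. Its elements are distinct. We claim that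
\[
R_e^{X_I}=\{(x_i,x_{i+1}):i,i+1\in I\}.
\]
The pair $(x_i(t),x_{i+1}(t))$ is $(c,c)$, $(b,c)$, $(a,b)$, $(a,a)$ for $t<i$, $t=i$, $t=i+1$, $t>i+1$ respectively, so it always lies in $E_e$. Conversely, consider $(x_i,x_j)$ with $j\ne i+1$. If $j=i$, coordinate $i$ gives $(b,b)\notin E_e$. If $j<i$, coordinate $i$ gives $(b,a)\notin E_e$. If $j\ge i+2$, coordinate $i+1$ gives $(a,c)\notin E_e$.

So $G_{X_I}$ is a directed path, which is connected and $D$-separated. By Proposition~\ref{prop:real}, $G_{X_I}^\flat\in V(A_{\mathrm I})$ is simple, of size $|I|+1$. Finite $I$ and $I=\mathbb Z$ give simple algebras of every finite size $\ge2$ and of size $\aleph_0$.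

\paragraph{Large simple algebras are paths or cycles.}
Let $S\in V(A_{\mathrm I})$ be simple with $|S|>7$. By Proposition~\ref{prop:structure}, $S=G^\flat$, where $G$ is a connected digraph with in- and out-degrees at most $1$. Start at a vertex $v_0$ and follow edges forward, $v_0\to v_1\to\cdots$, and backward, $\cdots\to v_{-1}\to v_0$, as long as possible; each step is unique. Every successor and every predecessor of some $v_i$ is again among the $v_i$, so by connectedness the $v_i$ are all the vertices. If they are distinct, $G$ is a directed path indexed by an interval of $\mathbb Z$. Otherwise choose $i<j$ with $v_i=v_j$ and $j-i$ minimal. Then $v_i\to v_{i+1}\to\cdots\to v_j=v_i$ is a directed cycle (possibly a loop). As in- and out-degrees are at most $1$, its vertex set is closed under predecessors and successors, so the cycle is all of $G$.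

Thus $G$ is a directed path or a directed cycle. In particular $S$ is countable, and $V(A_{\mathrm I})$ has no uncountable simple algebra.

\paragraph{Cycles do not occur.}
Since $G$ has at least $7$ vertices, a cycle would be $y_1\to y_2\to\dots\to y_n\to y_1$ with $n\ge7$ distinct vertices. Consider the term
\[
s(x_1,\dots,x_n)=F_1\bigl(x_1,F_1(x_2,\dots,F_1(x_{n-1},F_1(x_n,x_1))\dots)\bigr).
\]
If $s\ne0$ in $A$, then every nested value is nonzero, so $F_1(x_n,x_1)=x_n$ with $(x_n,x_1)\in E_e$, then $F_1(x_{n-1},x_n)=x_{n-1}$ with $(x_{n-1},x_n)\in E_e$, and so on: $x_1,x_2,\dots,x_n,x_1$ is a closed walk in $(P,E_e)$. But $E_e$ is contained in the linear order $a\le b\le c$, so a closed walk is constant and $x_1=x_2$. Hence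
\[
A\models s(x_1,x_2,x_3,\dots,x_n)\approx s(x_1,x_1\wedge x_2,x_3,\dots,x_n).
\]
Indeed, if $x_1=x_2$, the two sides coincide; if $x_1\ne x_2$, the left side is $0$ by the above, and the right side is $0$ because its second argument is $0$. In $S$, at $(y_1,\dots,y_n)$, the left side is $y_1\ne0$. But $y_1\wedge y_2=0$, so the right side is $0$, a contradiction.

\paragraph{Classification.}
So $G$ is a directed path with at least $7$ vertices, of order type a finite $n\ge7$, $\omega$, $\omega^*$ or $\mathbb Z$. It is isomorphic to $G_{X_I}$ for an interval $I$ of that type, and $S\cong G_{X_I}^\flat$. Paths of different types are non-isomorphic digraphs: finite paths are distinguished by their size, a path of type $\omega$ has a first but no last vertex, one of type $\omega^*$ a last but no first, one of type $\mathbb Z$ neither. By Lemma~\ref{lem:flat}(ii) the algebras are non-isomorphic as well. This gives exactly one simple algebra of each finite size $\ge8$ and exactly three infinite ones. \qed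

\begin{remark}
It is instructive to see how this escapes Theorem C(2). The definition of $G^\flat$ is first-order, so a nonprincipal ultraproduct of the algebras of the finite paths with $2,3,4,\dots$ vertices is $G^\flat$ for an infinite digraph $G$ with in- and out-degrees at most $1$, exactly one vertex without predecessor and exactly one without successor. If $G$ were connected, it would be a path with a first and a last vertex, and so finite. So $G$ is disconnected, and the ultraproduct is not simple.
\end{remark}

\section{Proof of Theorem B: single tuples}\label{sec:B}

Let $A=A_{\mathrm{II}}$. The paths of Section~\ref{sec:A} cannot be used as they stand, because there infinite paths occur together with the finite ones. We therefore bind a whole path into one tuple. With an $n$-ary relation for each $n$, the word $a\cdots abc\cdots c$ is checked at once, and since $D$ contains all pairs of slots, two tuples cannot be linked. An infinite simple algebra would need a tuple of infinite length.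

\paragraph{Single tuples occur.}
Fix $n\ge1$, let $T=\{1,\dots,n\}$, let $x_1,\dots,x_n\in P^T$ be given by \eqref{eq:xi} for $t\in T$, and let $X=\{x_1,\dots,x_n\}$. These $n$ elements are distinct. We claim that
\[
R_n^X=\{(x_1,\dots,x_n)\},\qquad R_m^X=\emptyset\ \text{ for }m\ne n.
\]
At coordinate $t$ the tuple $(x_1(t),\dots,x_n(t))$ is $a^{t-1}b\,c^{n-t}\in E_n$ (for $n=3$ these are the columns in Example~\ref{ex:three}). Conversely, let $(x_{i_1},\dots,x_{i_m})\in R_m^X$. At each $t\in T$ exactly one entry of the tuple is $b$, that is, exactly one $k$ has $i_k=t$. So $k\mapsto i_k$ is a bijection from $\{1,\dots,m\}$ onto $\{1,\dots,n\}$, and $m=n$. If $i_k<i_l$, look at the coordinate $t=i_l$: place $k$ carries $a$ and place $l$ carries $b$, and in a word of $E_m$ the letters $a$ precede $b$, so $k<l$. Hence the bijection is increasing and is the identity.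

$D$-separation holds: the only tuple is $(x_1,\dots,x_n)$, and $x_i=x_j$ forces $i=j$. Connectedness is clear. By Proposition~\ref{prop:real}, $S_n:=G_X^\flat$ is a simple algebra in $V(A_{\mathrm{II}})$ of size $n+1$, for every $n\ge1$.

\paragraph{No other large simple algebras occur.}
Let $S\in V(A_{\mathrm{II}})$ be simple with $|S|>7$. By Proposition~\ref{prop:structure}, $S=G^\flat$ with $G=(S\setminus\{0\};(R_m)_{m\ge1})$ connected and $D$-separated. Since $D$ consists of all pairs of slots, $D$-separation says that each element of $S\setminus\{0\}$ occurs in at most one tuple of $\bigcup_mR_m$, and in only one slot of it. As $G$ is connected with at least $7$ elements, some tuple $(y_1,\dots,y_n)\in R_n$ exists. Its entries are distinct and occur in no other tuple, so $\{y_1,\dots,y_n\}$ is a connected component and hence equals $S\setminus\{0\}$. Any other tuple would have an entry among the $y_i$, so there is no other tuple. Thus $G$ is isomorphic to the structure of $S_n$, and $S\cong S_n$ with $n=|S|-1\ge7$.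

So $V(A_{\mathrm{II}})$ has exactly one simple algebra of each size $\ge8$ up to isomorphism and no infinite simple algebra, although its finite simple algebras have unbounded size. \qed

\begin{remark}
Here too the ultraproducts are far from simple. In a nonprincipal ultraproduct of the $S_n$ every relation $R_m$ is empty, because $R_m$ is nonempty only in $S_m$. The ultraproduct is the flat algebra of an infinite structure without any tuples. This argument uses the infinite language of $A_{\mathrm{II}}$, and we make no claim about whether the behavior in Theorem B can occur in a finite language.
\end{remark}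

\begin{thebibliography}{9}
\bibitem{SFA} \emph{The Structure Of Finite Algebras}, \url{http://logica.dipmat.unisa.it/aila/ricerca/archive/volume2/0238McKenzie.pdf}.

\bibitem{McK} R.~McKenzie, \emph{The residual bounds of finite algebras}, 1996.
\end{thebibliography}

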